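# An order-three point of $X_0(7)$ and the congruence $f_{7,pn}\equiv f_{7,n}\pmod{p^2}$

## 1. A Hecke sum at the point $\tau_0=(5+i\sqrt3)/14$

The proof turns on one finite sum. For $\tau$ in the upper half plane $\mathbb H$ put $q=e^{2\pi i\tau}$, $\theta=q\,\frac{d}{dq}$, $\eta(\tau)=q^{1/24}\prod_{n\ge1}(1-q^n)$, and
$$z=\sum_{m,n\in\mathbb Z}q^{m^2+mn+2n^2},\qquad h=\eta^3(\tau)\eta^3(7\tau),\qquad t=\frac{z^3}{h},\qquad g=-z\,\frac{\theta t}{t}.$$
Here $z$ is a modular form of weight $1$, $h$ and $g$ have weight $3$, and $t$ is a modular function, all at level $7$. The point $\tau_0=\frac{5+i\sqrt3}{14}$ is fixed by $\gamma_0=\begin{pmatrix}2&-1\\7&-3\end{pmatrix}$, a matrix of order $3$ in $\Gamma_0(7)$. For a prime $p$ with $\left(\frac p7\right)=1$ form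
$$c_0=\frac1{g(\tau_0)}\Big(p^2\,g(p\tau_0)\,t(p\tau_0)^p+\frac1p\sum_{j=0}^{p-1}g\big(\tfrac{\tau_0+j}p\big)\,t\big(\tfrac{\tau_0+j}p\big)^p\Big).\tag{1}$$
This is the value at $\tau_0$ of $T_p(gt^p)/g$, where $T_p$ is a Hecke operator. We shall see that $c_0$ is an integer, that it is the only obstruction to a certain congruence modulo $p^2$, and that for odd $p$ the order-three symmetry at $\tau_0$ makes the numbers $t(\cdot)$ in (1) so small $p$-adically that $p^2\mid c_0$. For $p=2$ it will turn out that $c_0=20$.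

The sum serves to answer the following question. Let $x=x_7=1/t=h/z^3$, which is a power series $q+\cdots$, and expand $z=z_7$ as a power series in $x$ (for $|x|$ small):
$$z=\sum_{n\ge0}f_nx^n,\qquad f_n=f_{7,n}.$$
The $f_n$ are integers. If we multiply the index by a prime $p$, does the coefficient stay the same modulo $p^2$? The conjecture in "Congruences satisfied by Apéry-like numbers" (http://mrc.sdu.edu.cn/ziliao/59.pdf) says yes when $p$ is a square modulo $7$. It is true. Write $\chi(d)=\left(\frac d7\right)$; the letter $p$ always denotes a prime.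

**Theorem 1.** If $\left(\frac p7\right)=1$, then $f_{pn}\equiv f_n\pmod{p^2}$ for all $n\ge0$.

**Theorem 2.**
(a) $f_{7n}\equiv f_n\pmod{49}$ for all $n\ge0$.
(b) If $\left(\frac p7\right)=-1$, then $f_p-f_1\equiv\frac{49}4\not\equiv0\pmod p$. Hence "$f_{pn}\equiv f_n\pmod{p^2}$ for all $n$" holds if and only if $\left(\frac p7\right)\ne-1$, and the same is true with modulus $p$.
(c) If $\left(\frac p7\right)\ne-1$, then $f_{p^rn}\equiv f_{p^{r-1}n}\pmod{p^{r+1}}$ for all $r\ge1$, $n\ge0$.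
(d) The exponent $2$ in Theorem 1 cannot be replaced by $3$ for all such $p$: $f_1=2$, $f_2=22$, and $f_2-f_1=20\not\equiv0\pmod8$.

## 2. Operators on Laurent series and the two symmetries of $t$

**Series.** A Laurent series has finitely many negative powers of $q$. Congruences between Laurent series are coefficientwise, with coefficients in $\mathbb Z$ or in $\mathbb Z_{(p)}$, the rationals with denominator prime to $p$. For the prime $p$ under discussion put
$$V:\sum a(n)q^n\mapsto\sum a(n)q^{pn},\qquad U:\sum a(n)q^n\mapsto\sum a(pn)q^n,$$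
and let $CT$ be the constant term. For example, with $p=2$ and $F=q^{-2}+3q^{-1}+5+7q+\cdots$, we get $UF=q^{-1}+5+\cdots$ and $VF=q^{-4}+3q^{-2}+5+7q^2+\cdots$. The rules we use are
$$U(V(a)\,b)=a\,U(b),\qquad CT(Ua)=CT(Va)=CT(a),\qquad CT(\theta a)=0,\qquad a^p\equiv Va\pmod p.\tag{2}$$
The first holds because the $n$-th coefficient of the left side is $\sum_ka(k)b(pn-pk)$. The last holds for $a\in\mathbb Z((q))$, because $p$-th powering is a ring homomorphism in characteristic $p$ and fixes $\mathbb F_p$.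

**Matrices.** Let $\Gamma=\Gamma_0(7)$ and $W=\begin{pmatrix}0&-1\\7&0\end{pmatrix}$, so $W\tau=-1/(7\tau)$. For an integer matrix $\alpha=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ with $7\mid c$ and positive determinant put
$$J(\alpha,\tau)=\chi(d)(c\tau+d).$$
Then $J(\alpha\beta,\tau)=J(\alpha,\beta\tau)J(\beta,\tau)$: the factor $c\tau+d$ has this property, and the lower right entry of $\alpha\beta$ is congruent to the product of the lower right entries modulo $7$, because $7\mid c$. For example $J(-1,\tau)=\chi(-1)\cdot(-1)=1$ and $J(\gamma_0,\tau)=\chi(-3)(7\tau-3)=7\tau-3$. For $\gamma\in\Gamma$, $J(\gamma,\tau)^2=(c\tau+d)^2$ and $J(\gamma,\tau)^3=\chi(d)(c\tau+d)^3$.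

**Transformation of $z$.** Theta series of a binary form of discriminant $-7$ have weight $1$ and character $\chi$ on $\Gamma$ (Schoeneberg; see Miyake, *Modular Forms*, §4.9), so $z(\gamma\tau)=J(\gamma,\tau)z(\tau)$ for $\gamma\in\Gamma$. The Gram matrix of $m^2+mn+2n^2$ is $A=\begin{pmatrix}2&1\\1&4\end{pmatrix}$, of determinant $7$, and $7A^{-1}=\begin{pmatrix}4&-1\\-1&2\end{pmatrix}$ is equivalent to $A$. Poisson summation therefore gives $z(-1/(7\tau))=\frac{7\tau/i}{\sqrt7}z(\tau)=-i\sqrt7\,\tau\,z(\tau)$.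

**Transformation of $h$.** Recall the eta quotient theorem (Gordon–Hughes–Newman; Ono, *Web of Modularity*, Thm 1.64): if $k=\frac12\sum r_\delta$ is an integer and $\sum\delta r_\delta$, $\sum\frac N\delta r_\delta$ are divisible by $24$, then $\prod_{\delta\mid N}\eta(\delta\tau)^{r_\delta}$ transforms under $\Gamma_0(N)$ with weight $k$ and character $d\mapsto\left(\frac{(-1)^ks}{d}\right)$, $s=\prod\delta^{r_\delta}$. For $h$ both sums are $24$, $k=3$, and the character is $\left(\frac{-7^3}d\right)=\chi(d)$. So $h(\gamma\tau)=J(\gamma,\tau)^3h(\tau)$. From $\eta(-1/\tau)=\sqrt{\tau/i}\,\eta(\tau)$ we get $h(W\tau)=(\sqrt7\,\tau/i)^3h(\tau)=\kappa\tau^3h(\tau)$ with $\kappa=7\sqrt7\,i$. As a product, $h$ has no zeros in $\mathbb H$.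

Since $(-i\sqrt7)^3=\kappa$, also $z^3(W\tau)=\kappa\tau^3z^3(\tau)$. Hence $t=z^3/h$ is holomorphic on $\mathbb H$ and invariant under $\Gamma$ and under $W$. Recall finally that $\Gamma$ has two cusps, $\infty$ and $0$, and that $W$ exchanges them.

## 3. The coefficients $1,2,22,336,6006$

From $4(m^2+mn+2n^2)=(2m+n)^2+7n^2$ one counts the representations of $1,2,3,4$ and finds $2,4,0,6$. So
$$z=1+2q+4q^2+0q^3+6q^4+\cdots,\qquad z^3=1+6q+24q^2+56q^3+\cdots.$$
By Jacobi's formula for $\prod(1-q^n)^3$, $h=q(1-3q+0q^2+5q^3+\cdots)$, so $h^{-1}=q^{-1}(1+3q+9q^2+22q^3+\cdots)$. Multiplying,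
$$t=q^{-1}+9+51q+204q^2+\cdots,\qquad x=q-9q^2+30q^3-15q^4+\cdots.$$
All coefficients are integers and $x\in q+q^2\mathbb Z[[q]]$, so all $f_n$ are integers. With $x^2=q^2-18q^3+141q^4+\cdots$ and $x^3=q^3-27q^4+\cdots$, comparison of coefficients in $z=\sum f_nx^n$ reads
$$2=f_1,\quad 4=-9f_1+f_2,\quad 0=30f_1-18f_2+f_3,\quad 6=-15f_1+141f_2-27f_3+f_4,$$
so $f_0=1$, $f_1=2$, $f_2=22$, $f_3=336$, $f_4=6006$.

For $p=2$, a square modulo $7$: $f_2-f_1=20$ is divisible by $4$ but not by $8$, which proves Theorem 2(d). Also $f_4-f_2=5984=8\cdot748$ is divisible by $4$, and even by $8$ as Theorem 2(c) predicts. For $p=3$, a nonsquare: $f_3-f_1=334$ is not divisible by $3$, and $334\equiv1\equiv\frac{49}4\pmod3$, in agreement with Theorem 2(b).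

## 4. The weight-three form $g$ and constant terms of $g\,t^n$

We have
$$g=-z\frac{\theta t}t=z\frac{\theta x}x=-3\theta z+z\frac{\theta h}h .$$
The last expression is holomorphic on $\mathbb H$, since $h$ has no zeros, and its $q$-expansion is integral. With $\theta h/h=1-3q-9q^2-\cdots$ we get
$$g=(-6q-24q^2)+(1-q-11q^2)+\cdots=1-7q-35q^2+\cdots .$$

**Transformation of $g$.** Differentiating $t(\gamma\tau)=t(\tau)$ shows that $\theta t$ has weight $2$ on $\Gamma$, so $g(\gamma\tau)=J(\gamma,\tau)^3g(\tau)$. Differentiating $t(W\tau)=t(\tau)$ gives $t'(W\tau)=7\tau^2t'(\tau)$, so $g(W\tau)=(-i\sqrt7\,\tau)(7\tau^2)g(\tau)=-\kappa\tau^3g(\tau)$. Note the sign: $h$ has sign $+$ under $W$ and $g$ has sign $-$.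

**The $f_n$ as constant terms.** The coefficient $f_n$ is the residue in $x$ of $z\,x^{-n-1}dx$. Residues are invariant under the substitution $x=q+\cdots$: for $k\ne-1$ the series $x^kx'(q)=(x^{k+1})'/(k+1)$ has no residue, and $x'/x=q^{-1}+(\text{power series})$ has residue $1$. Hence
$$f_n=\operatorname{Res}_q z\,x^{-n-1}\frac{dx}{dq}\,dq=CT\Big[z\frac{\theta x}x\,x^{-n}\Big]=CT[\,g\,t^n\,]\qquad(n\ge0).\tag{3}$$
For instance $f_1=9-7=2$, and $t^2=q^{-2}+18q^{-1}+183+\cdots$ gives $f_2=183-7\cdot18-35=22$.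

**Lemma 1.** A $\Gamma$- and $W$-invariant holomorphic function on $\mathbb H$ whose $q$-expansion has finite principal part is a polynomial in $t$. The polynomial is in $\mathbb Z[t]$ if the $q$-coefficients are integers.

*Proof.* Since $t^m=q^{-m}+\cdots$, we can subtract multiples of powers of $t$, from the top down, until the principal part is gone. The difference is holomorphic at $\infty$, by $W$-invariance also at $0$, so it is a holomorphic function on the compact curve $X_0(7)$, hence constant. If the coefficients are integers, every multiple used and the final constant are integers. $\square$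

Let $\mathcal M$ be the space of holomorphic $G$ on $\mathbb H$ with $G(\gamma\tau)=J(\gamma,\tau)^3G(\tau)$ for $\gamma\in\Gamma$, $G(W\tau)=-\kappa\tau^3G(\tau)$, and finite principal part at $\infty$. It contains $gt^m=q^{-m}+\cdots$ for all $m\ge0$.

**Lemma 2.** Every $G\in\mathcal M$ equals $g\,Q(t)$ for a polynomial $Q$. If $G$ has integer coefficients, then $Q\in\mathbb Z[t]$.

*Proof.* Subtract multiples of the $gt^m$, $m\ge0$, to get $G_1\in\mathcal M$ with $G_1=O(q)$; the multiples are integers if $G$ has integer coefficients. As $h=q+\cdots$, the function $G_1/h$ is $\Gamma$-invariant and holomorphic on $\mathbb H$ and at $\infty$. Under $W$ it changes sign, so it is holomorphic at $0$ too. Hence it is constant, and by the sign change it is $0$. $\square$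

**Lemma 3.** $g^2=h^2P(t)$ with $P(X)=X^2-26X-27=(X-27)(X+1)$.

*Proof.* The function $g^2/h^2$ is invariant under $\Gamma$ and $W$ and holomorphic on $\mathbb H$. From $g^2=1-14q-21q^2+\cdots$ and $h^{-2}=q^{-2}(1+6q+27q^2+\cdots)$ we get $g^2/h^2=q^{-2}-8q^{-1}-78+\cdots$. Also $t^2-26t-27=q^{-2}+(18-26)q^{-1}+(183-234-27)+\cdots=q^{-2}-8q^{-1}-78+\cdots$. The difference is a polynomial in $t$ by Lemma 1, and it is $O(q)$, so it is $0$. $\square$

**Triangularity.** If $Q\in\mathbb Z[t]$ and all $q$-coefficients of $Q(t)$, or all those of $gQ(t)$, are divisible by $N$, then $N$ divides all coefficients of $Q$. Otherwise let $c_mt^m$ be the highest term with $N\nmid c_m$; modulo $N$ the coefficient of $q^{-m}$ is $c_m$, a contradiction.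

## 5. The Hecke operator on $\mathcal M$

In Sections 5–8, $\chi(p)=1$. In particular $p\ne7$, and $p\ne3$ because $\chi(3)=-1$. Let $\Delta_p$ be the set of integer matrices $\begin{pmatrix}a&b\\c&d\end{pmatrix}$ of determinant $p$ with $7\mid c$.

**Step 1: representatives of $\Gamma\backslash\Delta_p$.** They are the $p+1$ matrices
$$\alpha_\infty=\begin{pmatrix}p&0\\0&1\end{pmatrix},\qquad \alpha_j=\begin{pmatrix}1&j\\0&p\end{pmatrix}\ (0\le j<p).$$
Indeed, let $e=\gcd(a,c)$, so $e\mid p$, and write $(a,c)=e(a',c')$. As $7\nmid e$, we have $7\mid c'$, so some $\gamma\in\Gamma$ has first column $(a',c')$, and $\gamma^{-1}\alpha=\begin{pmatrix}e&*\\0&p/e\end{pmatrix}$. Left multiplication by $\begin{pmatrix}1&k\\0&1\end{pmatrix}$ changes the upper right entry by $kp/e$, which gives one of the listed matrices. If $\gamma\alpha=\beta$ for two listed matrices, then $\gamma$ is upper triangular with positive diagonal, so $\gamma=\begin{pmatrix}1&k\\0&1\end{pmatrix}$ and $\alpha=\beta$.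

**Step 2: the slash operation and $\Gamma$.** For $G$ with $G(\gamma\tau)=J(\gamma,\tau)^3G(\tau)$ put
$$G[\alpha](\tau)=p^3J(\alpha,\tau)^{-3}G(\alpha\tau),\qquad\alpha\in\Delta_p.$$
(Here $J(\alpha,\tau)\ne0$ because $ad\equiv p\not\equiv0\pmod7$.) The cocycle property gives $G[\gamma\alpha]=G[\alpha]$ for $\gamma\in\Gamma$, since the factors $J(\gamma,\alpha\tau)^{\mp3}$ cancel. It also gives $J(\alpha,\gamma\tau)=J(\alpha\gamma,\tau)J(\gamma,\tau)^{-1}$, so
$$G[\alpha](\gamma\tau)=J(\gamma,\tau)^3\,G[\alpha\gamma](\tau).\tag{4}$$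

**Step 3: compatibility with $W$.** This is where $\chi(p)=1$ is used. Suppose $G(W\tau)=\epsilon\kappa\tau^3G(\tau)$. For $\alpha\in\Delta_p$ put $\alpha'=W^{-1}\alpha W=\begin{pmatrix}a&b\\c&d\end{pmatrix}$. Then $\alpha=W\alpha'W^{-1}=\begin{pmatrix}d&-c/7\\-7b&a\end{pmatrix}$, which shows $\alpha'\in\Delta_p$ and $J(\alpha,W\tau)=\chi(a)(a\tau+b)/\tau$. Since $\alpha W=W\alpha'$,
$$G[\alpha](W\tau)=p^3\chi(a)\frac{\tau^3}{(a\tau+b)^3}\cdot\epsilon\kappa\Big(\frac{a\tau+b}{c\tau+d}\Big)^3G(\alpha'\tau)=\epsilon\kappa\tau^3\chi(ad)\,G[\alpha'](\tau)=\epsilon\kappa\tau^3\,G[\alpha'](\tau),\tag{5}$$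
because $ad\equiv p\pmod7$ and $\chi(p)=1$.

**Step 4: the operator.** Right multiplication $\alpha\mapsto\alpha\gamma$ permutes $\Gamma\backslash\Delta_p$. So does $\alpha\mapsto\alpha'$, since $W$ normalizes $\Gamma$. As $G[\alpha_\infty](\tau)=p^3G(p\tau)$, and $G[\alpha_j](\tau)=G((\tau+j)/p)$ by $\chi(p)=1$, the operator
$$T_pG:=\frac1p\sum_{\alpha\in\Gamma\backslash\Delta_p}G[\alpha]=UG+p^2\,VG\tag{6}$$
maps $\mathcal M$ into $\mathcal M$, by (4) and by (5) with $\epsilon=-1$.

**Step 5: $g$ is an eigenform.** The form $T_pg\in\mathcal M$ is holomorphic at $\infty$ with constant term $1+p^2$. By Lemma 2 it is $gQ(t)$, and $Q$ is constant since $gQ(t)=cq^{-\deg Q}+\cdots$ with $c\neq0$. So $T_pg=(1+p^2)g$, that is,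
$$Ug=(1+p^2)g-p^2\,Vg\equiv g\pmod{p^2}.\tag{7}$$

## 6. From all $n$ to the single integer $c_0$

**Step 1: the congruence modulo $p$, and where it stalls.** The natural first attempt is Frobenius: $t^p\equiv Vt\pmod p$. With (3), (2) and (7),
$$f_{pm}=CT[gt^{pm}]\equiv CT[g\,V(t^m)]=CT[t^mUg]\equiv CT[t^mg]=f_m\pmod p.$$
To go to $p^2$, write $t^p=Vt+pv$ with $v\in\mathbb Z((q))$. Then for $m\ge1$
$$gt^{pm}=g(Vt+pv)^m\equiv g\,V(t^m)+pm\,g\,v\,V(t^{m-1})\pmod{p^2},$$
and applying $U$, with (2) and (7),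
$$U(gt^{pm})\equiv gt^m+m\,t^{m-1}\,pU(gv)\pmod{p^2}.\tag{8}$$
The congruence modulo $p^2$ for all $m$ will follow if $U(gv)\equiv0\pmod p$. The Frobenius argument says nothing about $v$, so it stops here.

**Step 2: the error is a multiple of $g$.** We now use the finiteness in Lemma 2. Since $gt^p\in\mathcal M$ has integer coefficients, $T_p(gt^p)=gQ(t)$ with $Q=\sum c_mt^m\in\mathbb Z[t]$. Modulo $p^2$, $T_p(gt^p)\equiv U(gt^p)=U(q^{-p}+\cdots)=q^{-1}+O(1)$. By triangularity applied to $Q(t)-t-c_0$, we get $c_m\equiv0$ for $m\ge2$ and $c_1\equiv1$ modulo $p^2$: subtract $gt$ and $c_0g$; the rest has no negative powers modulo $p^2$, so the highest coefficient of positive index not divisible by $p^2$ cannot exist. Thus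
$$U(gt^p)\equiv gt+c_0\,g\pmod{p^2},\qquad c_0=Q(0)\in\mathbb Z.$$
By (8) with $m=1$ the left side is $\equiv gt+pU(gv)$. Hence
$$pU(gv)\equiv c_0\,g\pmod{p^2}.\tag{9}$$

**Step 3: the reduction.** Insert (9) into (8) and take constant terms. By (3),
$$f_{pm}\equiv f_m+m\,c_0\,f_{m-1}\pmod{p^2}\qquad(m\ge1).\tag{10}$$
For $m=1$ this says $c_0\equiv f_p-f_1\pmod{p^2}$, so Theorem 1 for $p$ is equivalent to $p^2\mid c_0$. For $p=2$ we are done: $c_0\equiv f_2-f_1=20\equiv0\pmod4$.

**Example $p=2$.** Here $Q$ can be found exactly. The next coefficient of $g$ is $-42$: from $f_3=CT[gt^3]$ and $t^3=q^{-3}+27q^{-2}+396q^{-1}+4095+\cdots$ one has $336=4095-7\cdot396-35\cdot27+a$ with $a=-42$. This gives $gt=q^{-1}+2+\cdots$, $gt^2=q^{-2}+11q^{-1}+22+\cdots$, $gt^3=q^{-3}+20q^{-2}+172q^{-1}+336+\cdots$, $gt^4=q^{-4}+29q^{-3}+403q^{-2}+3108q^{-1}+6006+\cdots$, and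
$$T_2(gt^2)=U(gt^2)+4V(gt^2)=4q^{-4}+44q^{-2}+q^{-1}+110+\cdots .$$
Matching coefficients from the top,
$$T_2(gt^2)=g\,(4t^4-116t^3+752t^2-751t+20).$$
One sees $c_4,c_3,c_2\equiv0$, $c_1\equiv1\pmod4$, and $c_0=20$.

**Step 4: $c_0$ is the sum (1).** The constant coefficient $Q(0)$ can be read off at any point where $t=0$. Section 7 shows $t(\tau_0)=0$ and $g(\tau_0)\ne0$. As $(gt^p)[\alpha](\tau)=g[\alpha](\tau)\,t(\alpha\tau)^p$, evaluating $T_p(gt^p)=gQ(t)$ at $\tau_0$ will give
$$c_0=\frac1p\sum_{\alpha\in\Gamma\backslash\Delta_p}r_\alpha\,t(\alpha\tau_0)^p,\qquad r_\alpha=\frac{g[\alpha](\tau_0)}{g(\tau_0)},\tag{11}$$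
which is (1) written out. From now on $p$ is odd. We need $p$-adic bounds for the numbers $t(\alpha\tau_0)$ and $r_\alpha$.

## 7. The $p$-adic size of $t$ at the Hecke images of $\tau_0$

Fix an extension $v_p$ of the $p$-adic valuation to $\overline{\mathbb Q}$ with $v_p(p)=1$; algebraic integers have $v_p\ge0$.

**Step 1: $t$ vanishes at points of order three.** *If $\delta\in\Gamma$ has order $3$ and $\delta\tau_1=\tau_1\in\mathbb H$, then $z(\tau_1)=0$ and $t(\tau_1)=0$.* The lower left entry of $\delta$ is nonzero, since an upper triangular element of $\Gamma$ of finite order is $\pm1$. So $J(\delta,\tau_1)\notin\mathbb R$, and $z(\tau_1)=J(\delta,\tau_1)z(\tau_1)$ forces $z(\tau_1)=0$.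

The matrix $\gamma_0$ has determinant $1$ and trace $-1$, so $\gamma_0^2+\gamma_0+1=0$ and $\gamma_0^3=1$. Its fixed points satisfy $7\tau^2-5\tau+1=0$, and $\tau_0$ is the one in $\mathbb H$. Thus $t(\tau_0)=0$. By Lemma 3, $g(\tau_0)^2=P(0)h(\tau_0)^2=-27\,h(\tau_0)^2\ne0$.

**Step 2: the values $t(\alpha\tau_0)$ are the roots of an integer polynomial congruent to $X^{p+1}$.** Consider $\prod_\alpha(X-t(\alpha\tau))$ over $\alpha\in\Gamma\backslash\Delta_p$. Its coefficients are holomorphic on $\mathbb H$, $\Gamma$-invariant because right multiplication permutes the classes, and $W$-invariant because $t(\alpha W\tau)=t(W\alpha'\tau)=t(\alpha'\tau)$. Write $t(q)$ for the $q$-series and $\zeta=e^{2\pi i/p}$. The roots are $t(q^p)$ and $t(\zeta^jq^{1/p})$, $0\le j<p$. So the coefficients are Laurent series in $q^{1/p}$ over $\mathbb Z[\zeta]$, and in fact in $q$, by invariance under $\tau\mapsto\tau+1$. The Galois substitutions $\zeta\mapsto\zeta^a$ on coefficients permute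 the roots, so the coefficients lie in $\mathbb Z[\zeta]\cap\mathbb Q=\mathbb Z$. By Lemma 1 the product is $\Phi_p(X,t(\tau))$ with $\Phi_p\in\mathbb Z[X,Y]$, monic of degree $p+1$ in $X$.

Now reduce modulo $1-\zeta$, which divides $p$. All $t(\zeta^jq^{1/p})$ become $t(q^{1/p})$, and with Frobenius
$$\Phi_p(X,t)\equiv(X-t(q^p))(X-t(q^{1/p}))^p\equiv(X-t^p)(X^p-t).$$
Both outer terms have coefficients in $\mathbb Z$, and $(1-\zeta)\mathbb Z[\zeta]\cap\mathbb Z=p\mathbb Z$, so the congruence holds modulo $p$. By triangularity $\Phi_p(X,Y)\equiv(X-Y^p)(X^p-Y)\pmod p$. Put $Y=t(\tau_0)=0$: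
$$M(X):=\prod_\alpha(X-t(\alpha\tau_0))=\Phi_p(X,0)\in\mathbb Z[X],\qquad M\equiv X^{p+1}\pmod p.$$

**Step 3: the estimate this gives is too weak.** Write $M=X^{p+1}+pH$ with $H\in\mathbb Z[X]$. A root $r$ satisfies $r^{p+1}=-pH(r)$, so $v_p(r)\ge\frac1{p+1}$. Even if all $r_\alpha$ in (11) are $p$-integral, as will be shown, this yields only $v_p(c_0)\ge\frac p{p+1}-1=-\frac1{p+1}$, which is less than the integrality we already know. We need $p\cdot v_p(t(\alpha\tau_0))-1>1$, that is, $v_p(t(\alpha\tau_0))>\frac2p$.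

**Step 4: the order-three symmetry makes $M$ a cube up to a power of $X$.** Right multiplication by $\gamma_0$ permutes $\Gamma\backslash\Delta_p$, and $\gamma_0^3=1$, so the orbits have size $1$ or $3$. Since $\gamma_0\tau_0=\tau_0$, we have $t(\alpha\gamma_0\tau_0)=t(\alpha\tau_0)$, so $t(\alpha\tau_0)$ is constant on orbits. If $\Gamma\alpha$ is fixed, then $\alpha\gamma_0\alpha^{-1}\in\Gamma$ has order $3$ and fixes $\alpha\tau_0$, so $t(\alpha\tau_0)=0$ by Step 1. Hence $M=X^aR^3$, where $a$ is the number of fixed classes and $R\in\mathbb C[X]$ is monic with one root for each orbit of size $3$.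

**Lemma 4.** If $M\in\mathbb Z[X]$ is monic of degree $p+1$, $M\equiv X^{p+1}\pmod p$, and $M=X^aR^3$ with $R\in\mathbb C[X]$ monic, then every root $r$ of $M$ satisfies $v_p(r)\ge\frac3{p+1}$.

*Proof.* We have $R^3=M/X^a\in\mathbb Z[X]$. Factor it into distinct monic irreducibles over $\mathbb Q$, $R^3=\prod P_i^{e_i}$. The $P_i$ have simple roots and no common roots, so $e_i$ is the multiplicity in $R^3$ of a complex root of $P_i$, and $3\mid e_i$. So $R=\prod P_i^{e_i/3}\in\mathbb Q[X]$. Its roots are roots of $M$, hence algebraic integers, so its coefficients are rational algebraic integers and $R\in\mathbb Z[X]$. In $\mathbb F_p[X]$, $X^aR^3=X^{p+1}$, so unique factorization gives $R\equiv X^d\pmod p$ with $d=\deg R$, $3d=p+1-a$. A root $r$ of $R$ satisfies $r^d\in p\,\mathbb Z[r]$, so $v_p(r)\ge\frac1d\ge\frac3{p+1}$. The root $0$ has infinite valuation. $\square$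

Therefore
$$v_p(t(\alpha\tau_0))\ge\frac3{p+1}\qquad\text{for every }\alpha\in\Gamma\backslash\Delta_p.\tag{12}$$

**Example $p=2$.** Steps 2 and 4 and Lemma 4 hold for $p=2$ too. The matrix $\alpha_\infty\gamma_0=\begin{pmatrix}4&-2\\7&-3\end{pmatrix}$ has first column of gcd $1$, so it is not in $\Gamma\alpha_\infty$ and the three classes form one orbit. So $M=(X-r)^3$. The sum of the roots of $\Phi_2(X,t)$ is $Vt+2Ut=q^{-2}+27+O(q)$, and $t^2-18t+6=q^{-2}+(183-162+6)+O(q)$ has the same expansion up to $O(q)$, so by Lemma 1 the sum is $t^2-18t+6$. At $t=0$ this is $6=3r$, so $M=(X-2)^3$ and $v_2(r)=1=\frac3{p+1}$. Moreover $\sum_\alpha r_\alpha=2\,(T_2g/g)(\tau_0)=2(1+4)=10$, and (11) gives $c_0=\frac12\cdot2^2\cdot10=20$, as found in Section 6.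

## 8. Integrality of the values of $g$, and the end of the proof of Theorem 1

We show $v_p(r_\alpha)\ge0$. The symmetric functions of the quotients $g[\alpha]/g$ cannot be fed directly into Lemma 1, because $g$ has zeros: by Lemma 3 it vanishes wherever $t=27$ or $t=-1$, and $t$ takes these values in $\mathbb H$, having poles only at the cusps. The form $h$ has no zeros, and Lemma 3 connects the two.

**Step 1: the values of $h$.** By (4), $h[\alpha](\gamma\tau)/h(\gamma\tau)=h[\alpha\gamma](\tau)/h(\tau)$. By (5) with $\epsilon=1$, $h[\alpha](W\tau)/h(W\tau)=h[\alpha'](\tau)/h(\tau)$. So the elementary symmetric functions of the $h[\alpha]/h$ are $\Gamma$- and $W$-invariant, and they are holomorphic on $\mathbb H$. The expansions of the $h[\alpha]/h$ are $p^3h(q^p)/h(q)$ and $h(\zeta^jq^{1/p})/h(q)$, with coefficients in $\mathbb Z[\zeta]$. Exactly as in Step 2 of Section 7, the symmetric functions have coefficients in $\mathbb Z$. By Lemma 1 they lie in $\mathbb Z[t]$,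 and at $\tau_0$, where $t=0$, they are integers. Hence the numbers $\rho_\alpha=h[\alpha](\tau_0)/h(\tau_0)$ are roots of a monic polynomial over $\mathbb Z$, that is, algebraic integers.

**Step 2: the values of $g$.** Apply Lemma 3 at $\alpha\tau_0$ and at $\tau_0$; the factors $p^6J(\alpha,\tau_0)^{-6}$ are the same for $g$ and for $h$, so
$$r_\alpha^2=\rho_\alpha^2\cdot\frac{P(t(\alpha\tau_0))}{-27}.$$
Here $t(\alpha\tau_0)$ is an algebraic integer, $P\in\mathbb Z[X]$, and $p\ne3$. So $v_p(r_\alpha)\ge0$.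

**Step 3: conclusion.** By (11) and (12),
$$v_p(c_0)\ge\frac{3p}{p+1}-1>1\qquad(p\ge3),$$
because $3p>2(p+1)$ for $p>2$. As $c_0$ is an integer, $p^2\mid c_0$. For $p=2$ we had $4\mid c_0$ in Section 6. By (10), $f_{pm}\equiv f_m\pmod{p^2}$ for all $m\ge1$, and $m=0$ is trivial. This proves Theorem 1. $\blacksquare$

For later use: (9) now reads $pU(gv)\equiv0\pmod{p^2}$, so for every $p$ with $\chi(p)=1$
$$U(gv)\equiv0\pmod p,\qquad v=\frac{t^p-Vt}p.\tag{13}$$

## 9. Nonsquares modulo $7$: the Eisenstein expansion of $g$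

If $\chi(p)=-1$, the factor $\chi(ad)$ in (5) is $-1$, the space $\mathcal M$ is not preserved, and (7) is lost. To see what happens we need the coefficients of $g$. Let $M_3(\Gamma,\chi)$ be the space of forms with $G(\gamma\tau)=J(\gamma,\tau)^3G(\tau)$, holomorphic on $\mathbb H$ and at the cusps. It contains $g$; holomorphy at $0$ follows from the behavior under $W$.

**Lemma 5.** Two elements of $M_3(\Gamma,\chi)$ whose expansions agree up to and including $q^2$ are equal.

*Proof.* The square of a nonzero element has weight $6$ and trivial character on a group of index $8$ in $SL_2(\mathbb Z)$. By the valence formula it has $6\cdot8/12=4$ zeros, counted with the usual weights. So the element itself vanishes to order at most $2$ at $\infty$. $\square$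

Put
$$\mathcal E_1=1-\frac78\sum_{n\ge1}\Big(\sum_{d\mid n}\chi(d)d^2\Big)q^n,\qquad\mathcal E_2=\sum_{n\ge1}\Big(\sum_{d\mid n}\chi(n/d)d^2\Big)q^n.$$
Both are in $M_3(\Gamma,\chi)$ (Diamond–Shurman, Thm 4.5.1). The constant in $\mathcal E_1$ is $2/L(-2,\chi)$ with $L(-2,\chi)=-B_{3,\chi}/3$ and
$$B_{3,\chi}=49\sum_{a=1}^6\chi(a)\Big(\frac{a^3}{343}-\frac32\cdot\frac{a^2}{49}+\frac12\cdot\frac a7\Big)=49\Big(-\frac{295}{343}+\frac32-\frac12\Big)=\frac{48}7,$$
so $L(-2,\chi)=-\frac{16}7$. Since $\chi(2)=1$, $\mathcal E_1=1-\frac78q-\frac{35}8q^2+\cdots$ and $\mathcal E_2=q+5q^2+\cdots$, and $\mathcal E_1-\frac{49}8\mathcal E_2=1-7q-35q^2+\cdots$. By Lemma 5,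
$$g=\mathcal E_1-\tfrac{49}8\,\mathcal E_2.\tag{14}$$

**Proof of Theorem 2(b), assuming (a).** Let $\chi(p)=-1$; then $p$ is odd and $p\ne7$. By (14) the $p$-th coefficient of $g$ is
$$a(p)=-\tfrac78(1-p^2)-\tfrac{49}8(-1+p^2)\equiv\tfrac{42}8=\tfrac{21}4\pmod p.$$
Since $t^p\equiv Vt\pmod p$,
$$f_p=CT[gt^p]\equiv CT[g\,Vt]=CT[t\,Ug]=CT\big[(q^{-1}+9+\cdots)(1+a(p)q+\cdots)\big]=9+a(p)\equiv\tfrac{57}4\pmod p.$$
So $f_p-f_1\equiv\frac{57}4-2=\frac{49}4\not\equiv0\pmod p$. Thus the congruence fails modulo $p$, hence modulo $p^2$, at $n=1$ when $\chi(p)=-1$. When $\chi(p)\ne-1$ it holds modulo $p^2$, hence modulo $p$, by Theorem 1 and by (a), proved next. $\blacksquare$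

## 10. The prime $7$: the congruence $t\equiv j\pmod{49}$

For $p=7$ the construction of Section 5 breaks down, since $J(\alpha_j,\tau)=\chi(7)\cdot7=0$. We replace the level-$7$ Hecke operator by the one of level $1$, which becomes possible because $t\equiv j\pmod{49}$. In this section $U$ and $V$ belong to $p=7$.

**Step 1: $Ug\equiv g\pmod{49}$.** For $\mathcal E_1$, the divisors $d$ of $7n$ with $\chi(d)\ne0$ are those of $n$, so $U\mathcal E_1=\mathcal E_1$. For $\mathcal E_2$, a divisor $d$ of $7n$ with $\chi(7n/d)\ne0$ has the form $d=7d'$ with $d'\mid n$, so $U\mathcal E_2=49\,\mathcal E_2$. Hence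
$$Ug=\mathcal E_1-\tfrac{49}8\cdot49\,\mathcal E_2=g-294\,\mathcal E_2\equiv g\pmod{49},\tag{15}$$
as $294=6\cdot49$. Also (14) shows $g\equiv1\pmod7$.

**Step 2: $E_4/z\in M_3(\Gamma,\chi)$.** Let $E_4=1+240q+2160q^2+\cdots$, $E_6=1-504q-\cdots$, $\Delta=\eta^{24}$, $j=E_4^3/\Delta$. The curve $X_0(7)$ has exactly $1+\left(\frac{-3}7\right)=2$ elliptic points of order $3$ and none of order $2$. Each is fixed by an element of $\Gamma$ of order $3$ (change the sign of a generator of the stabilizer if necessary), so $z$ vanishes at both by Step 1 of Section 7. The valence formula for $z^2$ gives $z$ the total weighted order $\frac8{12}=\frac23$. Each of the two points contributes at least $\frac13$, so the zeros of $z$ are simple, lie exactly there, and $z$ does not vanish at the cusps. At such a point $\tau_1$, with $\delta=\begin{pmatrix}*&*\\c&d\end{pmatrix}$ of order $3$ fixing it, $c\tau_1+d$ is an eigenvalue of $\delta$, hence a primitive cube root of unity, and its fourth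 power is not $1$. So $E_4(\tau_1)=(c\tau_1+d)^4E_4(\tau_1)$ gives $E_4(\tau_1)=0$. Hence $E_4/z$ is holomorphic on $\mathbb H$ and at the cusps, and lies in $M_3(\Gamma,\chi)$.

**Step 3: an identity.** Put
$$A=\frac{\eta(\tau)^7}{\eta(7\tau)}=1-7q+14q^2+\cdots,\qquad D=\frac{\eta(7\tau)^7}{\eta(\tau)}=q^2+\cdots.$$
In the eta quotient theorem the two sums are $0,48$ for $A$ and $48,0$ for $D$, the weight is $3$, and $s=7^{-1}$, respectively $7^7$, so the character is $\chi$. By the formula for $\eta(-1/\tau)$, $W$ interchanges $A$ and $D$ up to a constant multiple of $\tau^3$, so both are holomorphic at both cusps. Thus $A,D,h\in M_3(\Gamma,\chi)$. We claim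
$$E_4=z\,(A+245\,h+2401\,D).$$
By Lemma 5 it suffices to compare $E_4/z$ with the bracket up to $q^2$, equivalently both sides as displayed. The bracket is $1+238q+(14-735+2401)q^2+\cdots=1+238q+1680q^2+\cdots$. Times $z$, the coefficients are $238+2=240$ and $1680+476+4=2160$.

**Step 4: $t\equiv j\pmod{49}$.** Since $245=5\cdot49$ and $2401=49^2$, $E_4\equiv zA\pmod{49}$. As $A^3/\eta^{24}=1/h$,
$$j=\frac{E_4^3}{\eta^{24}}\equiv\frac{z^3A^3}{\eta^{24}}=\frac{z^3}h=t\pmod{49}.$$
(For instance $744-9=15\cdot49$.)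

**Step 5: passing to level $1$.** We want $U(gv)\equiv0\pmod7$ for $v=(t^7-Vt)/7$. Put $v_j=(j^7-Vj)/7$. From $t\equiv j\pmod{49}$ we get $t^7\equiv j^7\pmod{343}$ and $Vt\equiv Vj\pmod{49}$, so $7v\equiv7v_j\pmod{49}$ and $v\equiv v_j\pmod7$. Since $504=7\cdot72$, $E_6\equiv1\equiv g\pmod7$. So
$$U(gv)\equiv U(E_6v_j)\pmod7.\tag{16}$$

**Step 6: reduction to one integer.** Every weakly holomorphic form $F$ of weight $6$ for $SL_2(\mathbb Z)$ vanishes at $i$, because $F(i)=i^6F(i)=-F(i)$. By the valence formula $E_6$ has a simple zero on the orbit of $i$ and no other. So $F/E_6$ is $SL_2(\mathbb Z)$-invariant and holomorphic on $\mathbb H$, with finite principal part, and $F=E_6Q(j)$ for a polynomial $Q$. If $F$ has integer coefficients, so has $F/E_6$, and $Q$ has integer coefficients by subtracting powers of $j=q^{-1}+\cdots$.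

The operator $T_7F=UF+7^5VF$ preserves weakly holomorphic forms of weight $6$. It gives $T_7E_6=(1+7^5)E_6$, since $T_7E_6$ is holomorphic with constant term $1+7^5$. So $UE_6\equiv E_6\pmod{7^5}$. Write $T_7(E_6j^7)=E_6Q(j)$, $Q\in\mathbb Z[X]$, $c=Q(0)$. Modulo $7^5$ the left side is $U(E_6j^7)=q^{-1}+O(1)$. As $E_6j^m=q^{-m}+\cdots$, triangularity gives $E_6Q(j)\equiv E_6j+cE_6\pmod{7^5}$. On the other hand $U(E_6j^7)=U(E_6\,Vj)+7U(E_6v_j)=j\,UE_6+7U(E_6v_j)\equiv jE_6+7U(E_6v_j)\pmod{7^5}$. Hence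
$$7\,U(E_6v_j)\equiv c\,E_6\pmod{7^5}.\tag{17}$$

**Step 7: evaluation at $\rho=e^{2\pi i/3}$.** The classes of $SL_2(\mathbb Z)\backslash\{\det=7\}$ are represented by the eight matrices of Section 5 with $p=7$; the same proof works without the conditions modulo $7$. For $F$ of weight $k$ put $F[\alpha]_k(\tau)=7^k(c_\alpha\tau+d_\alpha)^{-k}F(\alpha\tau)$, where $(c_\alpha,d_\alpha)$ is the lower row of $\alpha$. It depends only on the class of $\alpha$, and $F[\alpha]_k(\gamma\tau)=(c\tau+d)^kF[\alpha\gamma]_k(\tau)$ for $\gamma\in SL_2(\mathbb Z)$ with lower row $(c,d)$. For $k=6$, $T_7F=\frac17\sum_\alpha F[\alpha]_6$. Since $j(\rho)=0$ and $E_6(\rho)\ne0$, evaluation of $T_7(E_6j^7)=E_6Q(j)$ at $\rho$ gives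
$$c=\frac17\sum_\alpha s_\alpha\,j(\alpha\rho)^7,\qquad s_\alpha=\frac{E_6[\alpha]_6(\rho)}{E_6(\rho)},\qquad s_\alpha^2=\delta_\alpha\,\frac{j(\alpha\rho)-1728}{-1728},\qquad\delta_\alpha=\frac{\Delta[\alpha]_{12}(\rho)}{\Delta(\rho)},$$
where we used $E_6^2=\Delta\,(j-1728)$.

**Step 8: bounds.** Let $\zeta=e^{2\pi i/7}$. The symmetric functions of the $j(\alpha\tau)$ and of the $\Delta[\alpha]_{12}/\Delta$ are $SL_2(\mathbb Z)$-invariant and holomorphic on $\mathbb H$. Their ingredients have expansions $j(q^7)$, $j(\zeta^kq^{1/7})$, and $7^{12}\Delta(q^7)/\Delta(q)$, $\Delta(\zeta^kq^{1/7})/\Delta(q)$, over $\mathbb Z[\zeta]$. Galois invariance puts the symmetric functions in $\mathbb Z((q))$, hence in $\mathbb Z[j]$. At $\rho$ they are integers, so the $\delta_\alpha$ and the $j(\alpha\rho)$ are algebraic integers. Modulo $1-\zeta$, hence modulo $7$,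
$$\prod_\alpha(X-j(\alpha\tau))\equiv(X-j(q^7))(X-j(q^{1/7}))^7\equiv(X-j^7)(X^7-j),$$
and by triangularity and $j(\rho)=0$, $M(X)=\prod_\alpha(X-j(\alpha\rho))\in\mathbb Z[X]$ is $\equiv X^8\pmod7$.

The matrix $\varepsilon=\begin{pmatrix}0&-1\\1&1\end{pmatrix}$ fixes $\rho$, has trace $1$ and $\varepsilon^3=-1$, and $-1$ acts trivially on classes. So right multiplication by $\varepsilon$ has orbits of size $1$ or $3$ on the classes, and $j(\alpha\rho)$ is constant on orbits. If the class of $\alpha$ is fixed, then $\alpha\varepsilon\alpha^{-1}\in SL_2(\mathbb Z)$ has order $6$ and fixes $\alpha\rho$; its automorphy factor there is a primitive sixth root of unity, whose fourth power is not $1$, so $E_4(\alpha\rho)=0$ and $j(\alpha\rho)=0$. Thus $M=X^aR^3$, and Lemma 4 with $p=7$ gives $v_7(j(\alpha\rho))\ge\frac38$. Since $7\nmid1728$, $v_7(s_\alpha)\ge0$. So $v_7(c)\ge\frac{21}8-1>1$, and $49\mid c$ since $c\in\mathbb Z$. By (17), $U(E_6v_j)\equiv0\pmod7$, and by (16)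
$$U(gv)\equiv0\pmod7.$$
So (13) also holds for $p=7$.

**Step 9: proof of Theorem 2(a).** For $m\ge1$, $gt^{7m}\equiv g\,V(t^m)+7m\,g\,v\,V(t^{m-1})\pmod{49}$. Apply $U$ and take constant terms:
$$f_{7m}\equiv CT[t^mUg]+7m\,CT[t^{m-1}U(gv)]\equiv CT[t^mg]=f_m\pmod{49},$$
by (15) and (13). The case $m=0$ is trivial. $\blacksquare$

## 11. Prime powers

We prove Theorem 2(c). Let $\chi(p)\ne-1$. Since $Vt=q^{-p}+\cdots$ is invertible in $\mathbb Z((q))$, put $w=v/Vt\in\mathbb Z((q))$, so that $t^p=Vt\,(1+pw)$. As $1/Vt=V(x)$, (13) gives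
$$U(gw)=x\,U(gv)\equiv0\pmod p.\tag{18}$$

We use induction on $r$. The case $r=1$ is Theorem 1 together with (a), and $n=0$ is trivial. Let $r\ge2$, $n\ge1$, $N=p^{r-1}n$. Then
$$f_{pN}=CT[gt^{pN}]=CT\big[g\,V(t^N)(1+pw)^N\big]=CT\big[t^N\,U\big(g(1+pw)^N\big)\big].\tag{19}$$

**Step 1: truncating the binomial series modulo $p^{r+1}$.** From $\binom Nk=\frac Nk\binom{N-1}{k-1}$ we get $v_p\big(\binom Nkp^k\big)\ge r-1+k-v_p(k)$. Now $k-v_p(k)\ge2$ for all $k\ge2$ except $(p,k)=(2,2)$. For odd $p$, the case $k=2$ is clear, and $v_p(k)\le\log_3k\le k-2$ for $k\ge3$. For $p=2$, $k=3$ and $k=4$ give $3$ and $2$, and $k-\log_2k>2$ for $k\ge5$. So modulo $p^{r+1}$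
$$(1+pw)^N\equiv1+pNw\quad(p\text{ odd}),\qquad(1+2w)^N\equiv1+2Nw+2N(N-1)w^2\equiv1+2Nw-2Nw^2\quad(p=2),$$
where the last step uses $v_2(2N^2)\ge2r-1\ge r+1$. Inserting this in (19) leaves a main term $CT[t^NUg]$, a linear term, and one extra term for $p=2$.

**Step 2: the linear term.** $pN\,CT[t^NU(gw)]\equiv0\pmod{p^{r+1}}$, since $p^r\mid pN$ and by (18).

**Step 3: the extra term for $p=2$.** Modulo $2$, $w^2\equiv Vw$, so $U(gw^2)\equiv w\,Ug\equiv wg$ by (7). As $r\ge2$, $N$ is even and $t^N\equiv V(t^{N/2})\pmod2$. So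
$$CT[t^NU(gw^2)]\equiv CT[V(t^{N/2})\,gw]=CT[t^{N/2}U(gw)]\equiv0\pmod2$$
by (18). Since $2^r\mid2N$, $2N\,CT[t^NU(gw^2)]\equiv0\pmod{2^{r+1}}$.

**Step 4: the main term when $\chi(p)=1$.** By the exact form of (7),
$$CT[t^NUg]=f_N+p^2\big(f_N-CT[t^NVg]\big).$$
We need the bracket modulo $p^{r-1}$. Write $t^N=V(t^{N/p})(1+pw)^{N/p}$. Since $v_p(N/p)\ge r-2$ and $k-v_p(k)\ge1$ for $k\ge1$, $(1+pw)^{N/p}\equiv1\pmod{p^{r-1}}$. So $CT[t^NVg]\equiv CT[V(t^{N/p}g)]=f_{N/p}\pmod{p^{r-1}}$. By the induction hypothesis $f_N\equiv f_{N/p}\pmod{p^r}$. So the bracket is divisible by $p^{r-1}$, and $CT[t^NUg]\equiv f_N\pmod{p^{r+1}}$.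

**Step 5: the main term when $p=7$.** By (15), $CT[t^NUg]=f_N-294\,CT[t^N\mathcal E_2]$. If $7^s$ is the exact power of $7$ dividing $m$, then $\chi(m/d)=0$ unless $7^s\mid d$, so the $m$-th coefficient of $\mathcal E_2$ is divisible by $7^{2s}$. Hence $\mathcal E_2=\theta S$ with $S\in\mathbb Z_{(7)}[[q]]$. From $CT[\theta(t^NS)]=0$,
$$CT[t^N\theta S]=-N\,CT[t^{N-1}(\theta t)S]\equiv0\pmod{7^{r-1}}.$$
As $294=6\cdot49$, $CT[t^NUg]\equiv f_N\pmod{7^{r+1}}$.

In all cases $f_{pN}\equiv f_N\pmod{p^{r+1}}$, which is $f_{p^rn}\equiv f_{p^{r-1}n}\pmod{p^{r+1}}$. This proves (c). With (d) from Section 3, (b) from Section 9 and (a) from Section 10, Theorem 2 is proved. $\blacksquare$
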